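# Exact interpolation functions for weighted $L_p$ couples that the $K$-functional does not generate

## The classes $\mathcal J_{\bar p}$ and $\mathcal J^K_{\bar p}$ agree only at $(1,1)$ and $(2,2)$

**Theorem 1.** Let $1\le p_0,p_1<\infty$ and $\bar p=(p_0,p_1)\notin\{(1,1),(2,2)\}$. Then $\mathcal J^K_{\bar p}\subsetneq\mathcal J_{\bar p}$, and there is an explicit $h\in\mathcal J_{\bar p}\setminus\mathcal J^K_{\bar p}$. Namely, one may take

* (A1) if $p_0=1<p_1=p$: $\ h(x)=\inf_{\lambda\in\mathbf R}\big\{x\big(|1-\lambda|+\tfrac12|\tfrac12-\lambda|\big)+|\lambda|^{p}\big\}$;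
* (A2) if $1<p_0<2$ and $p_1>1$: $\ h(x)=\inf_{\lambda\in\mathbf R}\big\{x\big(|1-\lambda|^{p_0}+|\tfrac12-\lambda|^{p_0}\big)+|\lambda|^{p_1}\big\}$;
* (B) if $p_0\ge p_1\ge2$ and $p_0>2$: $\ h(x)=\inf_{\lambda\in\mathbf R}\big\{x\big(|1-\lambda|^{p_0}+L^{-2}|1+L\lambda|^{p_0}\big)+|\lambda|^{p_1}\big\}$, for any $L>1$ with $(p_0-2)\frac{(L-1)^2}{L}>\frac{12(p_0-1)}{p_1-1}$.

In all remaining cases the pair $(p_1,p_0)$ falls under (A1), (A2) or (B), and one takes $x\,h(1/x)$ with the $h$ belonging to $(p_1,p_0)$.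

Since equality is known at $(1,1)$ and at $(2,2)$ (facts (ii) and (iv) below), for $1\le p_0,p_1<\infty$ we have $\mathcal J^K_{\bar p}=\mathcal J_{\bar p}$ if and only if $\bar p\in\{(1,1),(2,2)\}$.

Two supplements go with the theorem; they are not used in its proof and are proved in the last two sections. Precise definitions follow right after.

**Theorem 2.** For each $\bar p\in[1,\infty)^2\setminus\{(1,1),(2,2)\}$ there are couples $\vec A,\vec B$ on finite sets and $f,g$ with $K_{\bar p}(t,g;\vec B)\le K_{\bar p}(t,f;\vec A)$ for all $t>0$, such that no admissible operator $T$ satisfies $Tf=g$.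

**Theorem 3.** Let $\bar p=(1,p)$, $p>1$, $p'=p/(p-1)$. Let $\mathcal N_p$ be the set of $h\in\mathcal C_+$ such that $h(x)/x$ is a convex function of $x^{1/(p-1)}$. (a) If only *positive* operators $T$ are admitted in the definition of $\mathcal J_{(1,p)}$, the class obtained is exactly $\mathcal N_p$. (b) $\mathcal J_{(1,p)}\subset\mathcal N_p$. (c) If $h\in\mathcal N_p$ and $\max(1,x^{-p'})\,(h(x)-xh'(x))$ is bounded, then $h(x)+Nx\in\mathcal J_{(1,p)}$ for some $N\ge0$.

## Couples, admissible operators, and the two classes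

Suppose a linear operator is a contraction between two weighted $L_{p_0}$ spaces and at the same time between two weighted $L_{p_1}$ spaces. Which other integral inequalities does it then satisfy automatically?

**Definition (couples).** For a measure space $(\Omega,\alpha)$, a positive measurable weight $a$ and $0<p<\infty$, let $L_{p,a}$ be the space of measurable $f$ with $\int|fa|^p\,d\alpha<\infty$. We consider couples $\vec A=\{L_{p_0,a_0},L_{p_1,a_1}\}$ over $(\Omega,\alpha)$ and $\vec B=\{L_{p_0,b_0},L_{p_1,b_1}\}$ over $(\Gamma,\beta)$; the two measure spaces may differ. Scalars are real or complex.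

**Definition (admissible operator).** A linear operator $T:A_0+A_1\to B_0+B_1$ is admissible if it maps $A_\mu$ into $B_\mu$ and $\int|Tf\,b_\mu|^{p_\mu}d\beta\le\int|fa_\mu|^{p_\mu}d\alpha$ for all $f\in A_\mu$, $\mu=0,1$.

**Definition (exact interpolation function).** A function $H:\mathbf R_+^2\to\mathbf R_+$, positively homogeneous of degree $1$, is an exact $\bar p$-interpolation function if for all such couples, all admissible $T$ and all $f\in A_0+A_1$,
$$\int H(|Tf\,b_0|^{p_0},|Tf\,b_1|^{p_1})\,d\beta\le\int H(|fa_0|^{p_0},|fa_1|^{p_1})\,d\alpha.\tag{1}$$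
By homogeneity $H(x^0,x^1)=x^1h(x^0/x^1)$ with $h(x)=H(x,1)$. The class $\mathcal J_{\bar p}$ consists of the functions $h$ obtained in this way.

Since weights are positive, the two arguments of $H$ in (1) are both positive (where $f\ne0$) or both zero, and $H(0,0)=0$. So only the open quadrant matters. The functions $H=x^0$ and $H=x^1$ are exact by the very definition of admissibility; they give $h(x)=x$ and $h\equiv1$. Also, if $f=f_0+f_1\in A_0+A_1$, then $\{f\ne0\}$ is $\sigma$-finite, because $\{f_i\neq0\}=\bigcup_n\{|f_ia_i|>1/n\}$ and each of these sets has finite measure. This is what allows us to use Tonelli's theorem.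

The classical source of further examples is the $K$-functional
$$K_{\bar p}(t,f;\vec A)=\inf_{f=f_0+f_1}\Big(\int|f_0a_0|^{p_0}d\alpha+t\int|f_1a_1|^{p_1}d\alpha\Big).$$
For a one-point space and a scalar $x\ne 0$, write the decomposition as $x_0=(1-y)x$, $x_1=yx$. Replacing a complex $y$ by $\operatorname{Re}y$ only decreases $|1-y|$ and $|y|$. Hence, with $u=|xa_0|^{p_0}$, $v=|xa_1|^{p_1}$,
$$K_{\bar p}(t,x)=u\,k_{\bar p}(tv/u),\qquad k_{\bar p}(s)=\inf_{y\in\mathbf R}\big(|1-y|^{p_0}+s|y|^{p_1}\big).$$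
Taking $y=0$ and $y=1$ shows $0\le k_{\bar p}(s)\le\min(1,s)$. The infimum may be taken over $y\in[0,1]$, since moving a point outside $[0,1]$ to the nearest endpoint decreases both terms. Put
$$e_t(x)=x\,k_{\bar p}(t/x)=\inf_y\big(x|1-y|^{p_0}+t|y|^{p_1}\big),\qquad t,x>0.$$
As an infimum of affine functions of $x$, $e_t$ is concave, and $0\le e_t(x)\le\min(x,t)$.

**Definition (the $K$-class).** For $1\le p_0,p_1<\infty$, $\mathcal J^K_{\bar p}$ is the class of functions
$$h(x)=c_0+c_1x+\int_{(0,\infty)}e_t(x)\,d\nu(t),\qquad x>0,\tag{2}$$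
with $c_0,c_1\ge0$ and $\nu$ a positive measure on $(0,\infty)$ with $\int\min(1,t)\,d\nu(t)<\infty$.

Let $\mathcal C_+$ be the set of non-negative concave functions on $\mathbf R_+$. The following facts are known.

* (i) For $1\le p_0,p_1<\infty$: $\mathcal J^K_{\bar p}\subset\mathcal J_{\bar p}\subset\mathcal C_+$.
* (ii) For $0<p_0,p_1\le1$: $\mathcal J_{\bar p}=\mathcal C_+$. In particular $\mathcal J^K_{(1,1)}=\mathcal J_{(1,1)}=\mathcal C_+$.
* (iii) For $1\le p_0,p_1<\infty$ and $\bar p\ne(1,1)$, the inclusion $\mathcal J_{\bar p}\subset\mathcal C_+$ is strict.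
* (iv) $\mathcal J^K_{(2,2)}=\mathcal J_{(2,2)}$.

Theorem 1 says that, apart from the two exceptional pairs, mixtures of one-point $K$-functionals never exhaust $\mathcal J_{\bar p}$. Facts (ii) and (iv) are needed only for the positive statement at $(1,1)$ and $(2,2)$, and (iii) is not used. Both inclusions in (i) have short proofs, which we give now and after Lemma 1.

**Proof that $\mathcal J_{\bar p}\subset\mathcal C_+$.** Let $u_i,v_i>0$ $(i\le n)$. Let the source be one atom of mass $1$ with $a_0^{p_0}=\sum u_i$, $a_1^{p_1}=\sum v_i$, let the target be $n$ atoms of mass $1$ with $b_{0i}^{p_0}=u_i$, $b_{1i}^{p_1}=v_i$, and let $Tf=(f,\dots,f)$. Then $T$ is admissible, with equality in both norm conditions, and (1) at $f=1$ reads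
$$\sum_iH(u_i,v_i)\le H\Big(\sum_iu_i,\sum_iv_i\Big).\tag{3}$$
A superadditive function that is homogeneous of degree $1$ is concave, so $H$ is concave on the open quadrant and $h=H(\cdot,1)$ is concave. $\square$

## The building blocks $e_t$ for $(1,1)$, $(2,2)$ and $(1,2)$

For $\bar p=(1,1)$ the expression $1-y+sy$ is affine in $y\in[0,1]$, so $k_{(1,1)}(s)=\min(1,s)$ and $e_t(x)=\min(x,t)$.

For $\bar p=(2,2)$ the minimum of $(1-y)^2+sy^2$ is at $y=1/(1+s)$, so $k_{(2,2)}(s)=\frac s{1+s}$ and $e_t(x)=\frac{xt}{x+t}$.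

For $\bar p=(1,2)$ minimize $1-y+sy^2$ over $[0,1]$. If $s\le\frac12$ the minimizer is $y=1$ and the value is $s$. If $s\ge\frac12$ it is $y=\frac1{2s}$ and the value is $1-\frac1{4s}$. Hence
$$e_t(x)=x-\frac{x^2}{4t}\quad(x\le2t),\qquad e_t(x)=t\quad(x\ge2t).$$
This function is strictly concave on $(0,2t)$ and constant afterwards. So it cannot be affine on an interval without being constant from there on. That observation will settle all $(1,p)$.

## Testing $T$ on $f$ and on $\lambda f$ at once

How does one prove that $e_t\in\mathcal J_{\bar p}$? Choose a measurable function $\lambda$ on $\Omega$ so that $f=(1-\lambda)f+\lambda f$ is a nearly optimal decomposition at each point. Then use the contractivity of $T$ on $(1-\lambda)f\in A_0$ and on $\lambda f\in A_1$. One naturally hopes that this is the only information one can extract: that the inequalities $K_{\bar p}(t,Tf)\le K_{\bar p}(t,f)$ are all there is, so that every exact $H$ is a mixture of $K$-functionals. (If those inequalities always guaranteed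 an operator with $Tf=g$, a separation argument would indeed give $\mathcal J^K_{\bar p}=\mathcal J_{\bar p}$; this is how Theorem 2 will be proved.)

The hope breaks down as follows. Once $T$ is applied to the two functions $f$ and $\lambda f$, it is known on *every* combination $(\xi+\eta\lambda)f$, and each of these may be measured in $A_0$ or in $A_1$. The decomposition above uses just one combination in each space. Using many gives the next lemma.

**Lemma 1.** Let $m_0,m_1$ be finite positive Borel measures with compact support in $\mathbf R^2$, let $P_i(\lambda)=\int|\xi+\eta\lambda|^{p_i}dm_i(\xi,\eta)$, and let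
$$H(u,v)=\inf_{\lambda\in\mathbf R}\big(uP_0(\lambda)+vP_1(\lambda)\big).$$
Then $H$ is an exact $\bar p$-interpolation function.

**Step 1 (removing degenerate cases).** We want $H>0$ in order to choose near-minimizers. $H$ is finite, non-negative, homogeneous of degree $1$, and concave as an infimum of linear functions. A non-negative concave function on the open quadrant that vanishes at one point vanishes identically there: if it were positive at some point, concavity along the line through the two points, continued slightly beyond the zero, would force a negative value. If $H\equiv0$ in the open quadrant, (1) is trivial. If neither $m_i$ charges $\{\eta\ne0\}$, then $P_0,P_1$ are constant and $H=c_0u+c_1v$, which is exact by the definition of admissibility. So assume $H>0$ in the open quadrant and that some $m_i$ charges $\{\eta\ne0\}$.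

**Step 2 (a measurable near-minimizer).** Let $T$ be admissible, $f\in A_0+A_1$, and $I=\int H(|fa_0|^{p_0},|fa_1|^{p_1})d\alpha<\infty$ (otherwise there is nothing to prove). Fix $\varepsilon>0$ and enumerate the rationals as $\lambda_1,\lambda_2,\dots$ On $\{f\ne0\}$ put $u=|fa_0|^{p_0}$, $v=|fa_1|^{p_1}$, and let $\lambda=\lambda_n$ with the first $n$ such that
$$uP_0(\lambda_n)+vP_1(\lambda_n)\le(1+\varepsilon)H(u,v).$$
Such an $n$ exists: since $H(u,v)>0$, some real $\lambda$ satisfies the strict inequality, and $P_0,P_1$ are continuous by dominated convergence (the supports are compact), so a nearby rational satisfies it too. Put $\lambda=0$ where $f=0$. Since $H$ is concave, it is continuous in the open quadrant, so each condition above defines a measurable set and $\lambda$ is measurable.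

**Step 3 (the combinations lie in the right spaces).** Integrating the choice of $\lambda$ and using Tonelli on the $\sigma$-finite set $\{f\ne0\}$,
$$\sum_{i=0,1}\int\Big(\int|(\xi+\eta\lambda)fa_i|^{p_i}d\alpha\Big)dm_i(\xi,\eta)=\int\big(uP_0(\lambda)+vP_1(\lambda)\big)d\alpha\le(1+\varepsilon)I.\tag{4}$$
So $(\xi+\eta\lambda)f\in A_i$ for $m_i$-almost every $(\xi,\eta)$, $i=0,1$. Choose one such pair with $\eta\ne0$, possible by Step 1. Then $\lambda f=\eta^{-1}\big[(\xi+\eta\lambda)f-\xi f\big]\in A_0+A_1$, so $T(\lambda f)$ makes sense.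

**Step 4 (transport by $T$).** Put $g=Tf$ and $e=T(\lambda f)$. By linearity $T((\xi+\eta\lambda)f)=\xi g+\eta e$, so for $m_i$-almost every $(\xi,\eta)$
$$\int|(\xi g+\eta e)b_i|^{p_i}d\beta\le\int|(\xi+\eta\lambda)fa_i|^{p_i}d\alpha.$$
Integrate in $m_i$, sum over $i$, use (4), and apply Tonelli on the target side ($g,e\in B_0+B_1$ have $\sigma$-finite supports):
$$\int\Big[\sum_{i}\int|(\xi g+\eta e)b_i|^{p_i}dm_i(\xi,\eta)\Big]d\beta\le(1+\varepsilon)I.\tag{5}$$

**Step 5 (reading off $H$ on the target).** Where $g\ne0$ write $e=\mu g$. Since $\xi,\eta$ are real, $|\xi+\eta\mu|\ge|\xi+\eta\operatorname{Re}\mu|$, so the bracket in (5) is at least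
$$|gb_0|^{p_0}P_0(\operatorname{Re}\mu)+|gb_1|^{p_1}P_1(\operatorname{Re}\mu)\ge H(|gb_0|^{p_0},|gb_1|^{p_1}).$$
Where $g=0$ the bracket is $\ge0=H(0,0)$. Thus $\int H(|gb_0|^{p_0},|gb_1|^{p_1})d\beta\le(1+\varepsilon)I$. Let $\varepsilon\to0$. $\square$

**Proof that $\mathcal J^K_{\bar p}\subset\mathcal J_{\bar p}$.** Point masses $m_0=\delta_{(1,-1)}$, $m_1=t\,\delta_{(0,1)}$ in Lemma 1 give $H_t(u,v)=\inf_\lambda(u|1-\lambda|^{p_0}+tv|\lambda|^{p_1})$, that is, $h=e_t$. Given (2), integrate the inequality (1) for $H_t$ against $\nu$ ($\sigma$-finite, since $\int\min(1,t)\,d\nu<\infty$), exchange integrals by Tonelli, and add the inequalities for $c_0x^1+c_1x^0$. $\square$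

So the question is whether more atoms in $m_0,m_1$ lead out of $\mathcal J^K_{\bar p}$.

## Exponent 2: extra atoms that give nothing new

We first try this where we know the answer. Let $\bar p=(2,2)$. Any $P_i$ in Lemma 1 is a non-negative quadratic polynomial. If both have positive leading coefficient, $P_0=\gamma(\lambda-a)^2+\kappa$ and $P_1=\gamma'(\lambda-b)^2+\kappa'$ with $\gamma,\gamma'>0$, $\kappa,\kappa'\ge0$, and
$$h(x)=\kappa x+\kappa'+\inf_\lambda\big(x\gamma(\lambda-a)^2+\gamma'(\lambda-b)^2\big)=\kappa x+\kappa'+(a-b)^2\,\frac{\gamma x\,\gamma'}{\gamma x+\gamma'},$$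
which equals $\kappa x+\kappa'+(a-b)^2\gamma\,e_{t}(x)$ with $t=\gamma'/\gamma$. If a leading coefficient is $0$, that $P_i$ is constant, and $h$ is of the form $c_0+c_1x$. So the lemma produces only members of $\mathcal J^K_{(2,2)}$, in agreement with (iv).

The same happens on one side when just one exponent is $2$. Let $\bar p=(2,q)$, $q\ge1$, $m_1=\delta_{(0,1)}$, and let $m_0$ be arbitrary with $\gamma=\int\eta^2dm_0>0$. Again $P_0(\lambda)=\gamma(\lambda-a)^2+\kappa$ with $\kappa\ge0$. If $a=0$ then $h=\kappa x$. If $a\ne0$, substitute $\lambda=ay$: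
$$h(x)=\kappa x+\inf_y\big(x\gamma a^2|1-y|^2+|a|^q|y|^q\big)=\kappa x+\gamma a^2e_t(x),\qquad t=\frac{|a|^q}{\gamma a^2}.$$
So when one exponent is $2$ and the other is not, the extra atom has to be attached to the exponent that is *not* $2$. In our setup we always attach it to index $0$, and so we need to be able to interchange the indices.

## Interchanging the exponents, and differentiating an infimum

**Interchange.** If $H(u,v)$ is an exact $(p_0,p_1)$-function, then $H(v,u)$ is an exact $(p_1,p_0)$-function. Hence $h\mapsto h^*(x)=xh(1/x)$ maps $\mathcal J_{(p_0,p_1)}$ onto $\mathcal J_{(p_1,p_0)}$ (it is an involution). The substitution $y\mapsto1-y$ gives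
$$k_{(p_0,p_1)}(s)=s\,k_{(p_1,p_0)}(1/s),\tag{6}$$
so that
$$e_t^*(x)=k_{(p_0,p_1)}(tx)=t\cdot x\,k_{(p_1,p_0)}(t^{-1}/x),$$
which is $t$ times the function $e_{1/t}$ of the pair $(p_1,p_0)$. If $\nu'$ is the image of $t\,d\nu(t)$ under $t\mapsto1/t$, then $\int\min(1,\tau)d\nu'(\tau)=\int\min(1,1/t)\,t\,d\nu(t)=\int\min(1,t)d\nu(t)$. Also $(c_0+c_1x)^*=c_0x+c_1$. Hence $h\mapsto h^*$ maps $\mathcal J^K_{(p_0,p_1)}$ onto $\mathcal J^K_{(p_1,p_0)}$, and in Theorem 1 we may interchange $p_0$ and $p_1$.

**The three cases.** Up to interchange, one of (A1) $p_0=1<p_1$, (A2) $1<p_0<2$, $p_1>1$, (B) $p_0\ge p_1\ge2$, $p_0>2$ holds. Indeed, if one exponent is $1$, the other exceeds $1$: (A1). Otherwise both exceed $1$. If one is $<2$, call it $p_0$: (A2). If none is, call the larger one $p_0$; it exceeds $2$ because $\bar p\ne(2,2)$: (B).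

**Envelope rule.** Let $h(x)=\inf_\lambda(xP(\lambda)+Q(\lambda))$, $x>0$, be attained at $\lambda(x)$, with $P(\lambda(x))$ continuous in $x$. Then $h$ is $C^1$ and $h'(x)=P(\lambda(x))$. To see this, insert $\lambda(x)$ at the parameter $x+\delta$: $h(x+\delta)\le h(x)+\delta P(\lambda(x))$ for $\delta$ of either sign. For $\delta>0$, using this at $x$ and (with $-\delta$) at $x+\delta$,
$$P(\lambda(x+\delta))\le\frac{h(x+\delta)-h(x)}{\delta}\le P(\lambda(x)).$$
Continuity of $P(\lambda(\cdot))$ gives the right derivative, and the same inequality on $[x-\delta,x]$ gives the left one.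

In each case below, $h\in\mathcal J_{\bar p}$ by Lemma 1: $m_1=\delta_{(0,1)}$, and $m_0$ consists of two atoms. It remains to show $h\notin\mathcal J^K_{\bar p}$.

## A flat piece followed by a curved one: $p_0=1<p_1$

Let $p=p_1>1$, and
$$h(x)=\inf_\lambda\{x(|1-\lambda|+\tfrac12|\tfrac12-\lambda|)+|\lambda|^p\},\qquad m_0=\delta_{(1,-1)}+\tfrac12\delta_{(1/2,-1)}.$$

**Step 1 (computing $h$ on the relevant range).** The kink at $\lambda=\frac12$ should hold the minimizer fixed for a while, which makes $h$ affine. The objective is convex in $\lambda$, decreasing for $\lambda<0$ and increasing for $\lambda>1$. Its derivative is $-\frac32x+p\lambda^{p-1}$ on $(0,\frac12)$ and $-\frac12x+p\lambda^{p-1}$ on $(\frac12,1)$. Put $x_1=\frac23p\,2^{1-p}$ and $x_2=2p\,2^{1-p}$, so $x_1<x_2<2p$. For $x_1\le x\le x_2$ the left derivative at $\frac12$ is $\le0$ and the right derivative is $\ge0$. So $\frac12$ is a minimizer and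
$$h(x)=\tfrac x2+2^{-p}\qquad(x_1\le x\le x_2).$$
For $x_2<x<2p$ the minimizer is $\lambda=(x/2p)^{1/(p-1)}\in(\frac12,1)$. With $\lambda^p=\lambda x/(2p)$,
$$h(x)=x\big(\tfrac34-\tfrac12\lambda\big)+\frac{x\lambda}{2p}=\tfrac34x-\frac1{2p'}x\lambda=\tfrac34x-\mathrm{const}\cdot x^{p'},$$
with a positive constant, since $1+\frac1{p-1}=p'$. So $h$ is affine on $[x_1,x_2]$ and strictly concave on $(x_2,2p)$.

For $p=2$: $x_1=\frac23$, $x_2=2$, $2p=4$, and $h$ is $\frac54x-\frac9{16}x^2$ on $(0,\frac23]$, $\frac x2+\frac14$ on $[\frac23,2]$, $\frac34x-\frac1{16}x^2$ on $[2,4]$, and $\frac x4+1$ on $[4,\infty)$. The pieces match: $\frac7{12}$ at $\frac23$, $\frac54$ at $2$, and $2$ at $4$.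

**Step 2 (computing $e_t$).** Minimize $1-y+sy^p$ over $[0,1]$. For $s\le\frac1p$ the minimizer is $1$ and $k(s)=s$. For $s\ge\frac1p$ it is $y=(ps)^{-1/(p-1)}$, and since $sy^p=y/p$, $k(s)=1-\frac1{p'}(ps)^{-1/(p-1)}$. Therefore
$$e_t(x)=x-\tfrac1{p'}\,x\,\Big(\frac x{pt}\Big)^{1/(p-1)}\ (x\le pt),\qquad e_t(x)=t\ (x\ge pt),$$
and $e_t$ is strictly concave on $(0,pt)$.

**Step 3 (the flat piece kills every $e_t$ that is still curved there).** Suppose $h$ has the form (2), and let $\bar x=\frac12(x_1+x_2)$. Since $h$ is affine on $[x_1,x_2]$,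
$$0=2h(\bar x)-h(x_1)-h(x_2)=\int[2e_t(\bar x)-e_t(x_1)-e_t(x_2)]\,d\nu(t).$$
The integrand is $\ge0$ by concavity, and it vanishes only if $e_t$ is affine on $[x_1,x_2]$. If $pt>x_1$ this fails, because $e_t$ is strictly concave on $(x_1,\min(x_2,pt))$. Hence $\nu(\{t>x_1/p\})=0$.

**Step 4 (contradiction).** For $t\le x_1/p$ and $x\ge x_1$ we have $x\ge pt$, so $e_t(x)=t$. Thus $h(x)=c_0+c_1x+\int t\,d\nu(t)$ for all $x\ge x_1$, so $h$ is affine on $[x_1,\infty)$. This contradicts the strict concavity on $(x_2,2p)$. So $h\notin\mathcal J^K_{\bar p}$. $\square$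

## A vanishing second difference at one point: $1<p_0<2$, $p_1>1$

When both exponents exceed $1$ there are no kinks, and no flat piece. But for $p_0<2$ the function $|\lambda|^{p_0}$ has infinite second derivative at $0$, and this flattens $h$ at a single point. Let
$$P(\lambda)=|1-\lambda|^{p_0}+|\tfrac12-\lambda|^{p_0},\qquad h(x)=\inf_\lambda(xP(\lambda)+|\lambda|^{p_1}),\qquad m_0=\delta_{(1,-1)}+\delta_{(1/2,-1)}.$$

**Step 1 (the minimizer as an inverse function).** $P$ is $C^1$ and strictly convex, symmetric about $\frac34$, with minimum at $\frac34$. The objective is strictly convex and coercive; its derivative at $0$ is $xP'(0)<0$, and at $\frac34$ it is $p_1(\frac34)^{p_1-1}>0$. So there is a unique minimizer $\lambda(x)\in(0,\frac34)$, determined by $x=X(\lambda)$, where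
$$X(\lambda)=\frac{p_1\lambda^{p_1-1}}{-P'(\lambda)}.$$
On $(0,\frac34)$ the numerator is strictly increasing from $0$, and $-P'$ is positive and strictly decreasing with $-P'(\frac34)=0$. So $X$ is a continuous strictly increasing bijection $(0,\frac34)\to(0,\infty)$, and $\lambda(x)$ is continuous and strictly increasing. By the envelope rule $h'(x)=P(\lambda(x))$, which is strictly decreasing; in particular $h$ is not affine.

**Step 2 (the second difference of $h$ at $x_c=X(\frac12)$ is $o(\delta^2)$).** Near $\lambda=\frac12$,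
$$-P'(\lambda)=p_0(1-\lambda)^{p_0-1}-p_0\operatorname{sgn}(\lambda-\tfrac12)\,|\lambda-\tfrac12|^{p_0-1},\qquad0<p_0-1<1,$$
so the difference quotient of $-P'$ at $\frac12$ tends to $-\infty$. Write $X=N/D$ with $N=p_1\lambda^{p_1-1}$, $D=-P'$, $D(\frac12)>0$. From
$$\frac{X(\lambda)-X(\frac12)}{\lambda-\frac12}=\frac1{D(\lambda)}\cdot\frac{N(\lambda)-N(\frac12)}{\lambda-\frac12}-\frac{N(\frac12)}{D(\lambda)D(\frac12)}\cdot\frac{D(\lambda)-D(\frac12)}{\lambda-\frac12}$$
the first term stays bounded and the second tends to $+\infty$. Hence $(\lambda(x)-\frac12)/(x-x_c)\to0$ as $x\to x_c$. As $P$ is $C^1$, $h'(x)=P(\lambda(x))=h'(x_c)+o(|x-x_c|)$, and for $\delta\downarrow0$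
$$2h(x_c)-h(x_c+\delta)-h(x_c-\delta)=\int_0^\delta[h'(x_c-\tau)-h'(x_c+\tau)]\,d\tau=o(\delta^2).\tag{7}$$

**Step 3 (every $e_t$ has strictly negative second derivative everywhere).** This step uses only $p_0,p_1>1$. The function $(1-y)^{p_0}+sy^{p_1}$ is strictly convex on $[0,1]$ with derivative $-p_0<0$ at $0$ and $sp_1>0$ at $1$. So its minimizer $y(s)\in(0,1)$ is given by
$$s=\frac{p_0(1-y)^{p_0-1}}{p_1y^{p_1-1}}.\tag{8}$$
The right side is a smooth bijection $(0,1)\to(0,\infty)$ with negative derivative (its logarithmic derivative is $-\frac{p_0-1}{1-y}-\frac{p_1-1}y$). So $y(s)$ is smooth with $y'<0$. By the envelope rule $k_{\bar p}'(s)=y^{p_1}$, and then $k_{\bar p}''(s)=p_1y^{p_1-1}y'<0$. Differentiating $e_t(x)=xk_{\bar p}(t/x)$ twice, the first-order terms cancel and $e_t''(x)=t^2x^{-3}k_{\bar p}''(t/x)<0$ for all $t,x>0$.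

**Step 4 (contradiction by Fatou).** Suppose $h$ has the form (2). Since $h$ is not affine, $\nu\ne0$. The second differences $2e_t(x_c)-e_t(x_c+\delta)-e_t(x_c-\delta)$ are $\ge0$ by concavity, so Fatou's lemma gives
$$\liminf_{\delta\to0}\delta^{-2}\big[2h(x_c)-h(x_c+\delta)-h(x_c-\delta)\big]\ge\int-e_t''(x_c)\,d\nu(t)>0,$$
which contradicts (7). So $h\notin\mathcal J^K_{\bar p}$. $\square$

## Why second differences detect nothing when $p_0\ge2$

It is natural to repeat the last argument with $p_0\ge2$. It cannot work with $m_1=\delta_{(0,1)}$, whatever $m_0$ is. Suppose $p_0\ge2$, $p_1>1$, $P(\lambda)=\int|\xi+\eta\lambda|^{p_0}dm_0$, and $P'(0)\neq0$; after $\lambda\mapsto-\lambda$ we may assume $P'(0)<0$. Now $P$ is convex and $C^2$. The objective $xP(\lambda)+|\lambda|^{p_1}$ is strictly convex and coercive with derivative $xP'(0)<0$ at $0$. So its minimizer $\lambda(x)$ is positive, satisfies $P'(\lambda(x))<0$, and solves $x=X(\lambda)=p_1\lambda^{p_1-1}/(-P'(\lambda))$. Where $\lambda>0$ and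 $P'(\lambda)<0$,
$$X'(\lambda)=\frac{p_1(p_1-1)\lambda^{p_1-2}}{-P'(\lambda)}+\frac{p_1\lambda^{p_1-1}P''(\lambda)}{P'(\lambda)^2}\in(0,\infty).$$
Hence $\lambda'(x)=1/X'(\lambda(x))>0$, and $h''(x)=P'(\lambda(x))\lambda'(x)<0$ for every $x$. The mechanism of the previous section was precisely $X'(\frac12)=+\infty$, and $P\in C^2$ excludes it. (If $P'(0)=0$ then $h=P(0)x$.)

So one has to look at third order. A sign condition on a third derivative depends on the variable, and there is a distinguished one. Stationarity reads $-P'(\lambda)/p_1=\lambda^{p_1-1}/x$. Taking the root of order $p_1-1$ and writing $x=w^{p_1-1}$ turns it into $\lambda=w\,g(\lambda)$ with $g=(-P'/p_1)^{1/(p_1-1)}$, an equation that can be expanded in powers of $w$ at $w=0$. For this reason put, for a function $h$ on $(0,\infty)$,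
$$\phi_h(w)=\frac{h(w^{p_1-1})}{w^{p_1-1}},\qquad w>0.$$

## Third differences in $w=x^{1/(p_1-1)}$: $p_0\ge p_1\ge2$, $p_0>2$

**Claim 1.** If $h\in\mathcal J^K_{\bar p}$, then for all $w,\delta>0$
$$\Delta^3_\delta\phi_h(w)=\phi_h(w+3\delta)-3\phi_h(w+2\delta)+3\phi_h(w+\delta)-\phi_h(w)\le0.$$

**Step 1 (reduction to one function).** Let $F(\sigma)=k_{\bar p}(\sigma^{-(p_1-1)})$. Since $e_t(x)/x=k_{\bar p}(t/x)$, (2) gives
$$\phi_h(w)=c_0w^{-(p_1-1)}+c_1+\int F\big(wt^{-1/(p_1-1)}\big)\,d\nu(t).$$
The integral is finite for each $w$, because the integrand is $k_{\bar p}(t/x)\le\min(1,t/x)$ with $x=w^{p_1-1}$. So $\Delta^3_\delta$ may be taken under the integral sign. For a smooth $\phi$, $\Delta^3_\delta\phi(w)=\int_{[0,\delta]^3}\phi'''(w+r_1+r_2+r_3)\,dr$. The first two terms have third derivative $\le0$. It therefore suffices to show $F'''\le0$ on $(0,\infty)$.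

**Step 2 (computing $F''$ along the minimizer).** By Step 3 of the previous case ($p_0,p_1>1$), $k_{\bar p}$ and $y(s)$ are smooth, so $F$ is smooth. With $s=\sigma^{-(p_1-1)}$ and $y=y(s)$, from $k_{\bar p}'=y^{p_1}$,
$$F'(\sigma)=-(p_1-1)\sigma^{-p_1}y^{p_1}=-(p_1-1)(y/\sigma)^{p_1}.$$
Stationarity (8) reads $p_0(1-y)^{p_0-1}=p_1(y/\sigma)^{p_1-1}$. Hence
$$\frac y\sigma=C(1-y)^\gamma,\qquad C=\Big(\frac{p_0}{p_1}\Big)^{1/(p_1-1)}>0,\qquad\gamma=\frac{p_0-1}{p_1-1}\ge1,$$
where $\gamma\ge1$ is the assumption $p_0\ge p_1$. Thus $\sigma=C^{-1}y(1-y)^{-\gamma}$ and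
$$\frac{d\sigma}{dy}=C^{-1}(1-y)^{-\gamma-1}\big(1+(\gamma-1)y\big)>0,\qquad-F'=(p_1-1)C^{p_1}(1-y)^{\gamma p_1}.$$
Dividing $dF'/dy=(p_1-1)C^{p_1}\gamma p_1(1-y)^{\gamma p_1-1}$ by $d\sigma/dy$,
$$F''=c\,\frac{(1-y)^{\gamma p_1+\gamma}}{1+(\gamma-1)y},\qquad c=(p_1-1)p_1\gamma C^{p_1+1}>0.$$

**Step 3 (monotonicity).** As $\gamma\ge1$, the numerator decreases in $y$ and the denominator does not decrease. So $F''$ is decreasing in $y$, hence in $\sigma$, as $y$ increases with $\sigma$. So $F'''\le0$, which proves Claim 1. $\square$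

**Claim 2.** Let $L>1$ with
$$(p_0-2)\frac{(L-1)^2}L>\frac{12(p_0-1)}{p_1-1},\tag{9}$$
which holds for all large $L$ because $p_0>2$. Let $P(\lambda)=|1-\lambda|^{p_0}+L^{-2}|1+L\lambda|^{p_0}$, that is, $m_0=\delta_{(1,-1)}+L^{-2}\delta_{(1,L)}$, and $h(x)=\inf_\lambda(xP(\lambda)+|\lambda|^{p_1})$. Then $\phi_h'''>0$ on some interval $(0,\varepsilon)$.

For $\bar p=(3,2)$, condition (9) is $(L-1)^2/L>24$, and $L=26$ works since $625/26>24$. For $\bar p=(4,4)$ it is $(L-1)^2/L>6$, and $L=8$ works since $49/8>6$.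

**Step 4 (the minimizer is analytic in $w$ up to $w=0$).** We have $\phi_h(w)=\inf_\lambda(P(\lambda)+s|\lambda|^{p_1})$ with $s=w^{-(p_1-1)}$. For $|\lambda|<1/L$ put
$$D(\lambda)=-\frac{P'(\lambda)}{p_1}=\frac{p_0}{p_1}\Big[(1-\lambda)^{p_0-1}-L^{-1}(1+L\lambda)^{p_0-1}\Big],\qquad D(0)=\frac{p_0}{p_1}\Big(1-\frac1L\Big)>0.$$
The objective is strictly convex and coercive. Its unique minimizer $\lambda(w)$ is positive, since the derivative at $0$ is $P'(0)<0$. Comparing with the value at $\lambda=0$ gives $s\lambda(w)^{p_1}\le P(0)$, so $\lambda(w)\to0$ as $w\to0$ (then $s\to\infty$). So for small $w$ stationarity is $D(\lambda)=s\lambda^{p_1-1}$, that is,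
$$\lambda=w\,g(\lambda),\qquad g=D^{1/(p_1-1)},$$
with $g$ analytic and positive near $0$. The analytic function $\lambda\mapsto\lambda/g(\lambda)$ has derivative $1/g(0)>0$ at $0$, so on some $(-r,r)$ it is injective with analytic inverse. For small $w$, $\lambda(w)\in(0,r)$ is mapped to $w$, so $\lambda(w)$ coincides with this inverse. Thus $\lambda(w)$ extends analytically to a neighbourhood of $w=0$.

**Step 5 (the first derivative of $\phi_h$).** By the envelope rule in the variable $s$ we have $d\phi_h/ds=\lambda^{p_1}$, and $ds/dw=-(p_1-1)w^{-p_1}$. So for small $w$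
$$\phi_h'(w)=-(p_1-1)\,w^{-p_1}\lambda(w)^{p_1}=-(p_1-1)\,g(\lambda(w))^{p_1},$$
which extends analytically to $w=0$. So $\lim_{w\to0+}\phi_h'''(w)$ is $-(p_1-1)$ times twice the coefficient of $w^2$ in $g(\lambda(w))^{p_1}$.

**Step 6 (expansion to second order).** From $\lambda=wg(\lambda)$ we get $\lambda(w)=wg(0)+w^2g(0)g'(0)+O(w^3)$. For $\Psi$ analytic near $0$, inserting this in $\Psi(\lambda)=\Psi(0)+\Psi'(0)\lambda+\frac12\Psi''(0)\lambda^2+O(\lambda^3)$ gives
$$\Psi(\lambda(w))=\Psi(0)+w\,\Psi'(0)g(0)+\frac{w^2}2\big[2\Psi'gg'+\Psi''g^2\big](0)+O(w^3),$$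
and the bracket is $(\Psi'g^2)'(0)$. For $\Psi=g^{p_1}$ we have $\Psi'g^2=p_1g^{p_1+1}g'=\frac{p_1}{p_1+2}(g^{p_1+2})'$. Since $g^{p_1+2}=D^q$ with $q=\frac{p_1+2}{p_1-1}=1+\frac3{p_1-1}$,
$$\lim_{w\to0+}\phi_h'''(w)=-\frac{(p_1-1)p_1}{p_1+2}\,(D^q)''(0).\tag{10}$$

**Step 7 (the sign).** We have $(D^q)''=qD^{q-2}[DD''+(q-1)D'^2]$. Directly from the formula for $D$,
$$D'(0)=-2\,\frac{p_0}{p_1}(p_0-1),\qquad D''(0)=\frac{p_0}{p_1}(p_0-1)(p_0-2)(1-L).$$
So the bracket at $0$ equals
$$\Big(\frac{p_0}{p_1}\Big)^2(p_0-1)\Big[-(p_0-2)\frac{(L-1)^2}L+\frac{12(p_0-1)}{p_1-1}\Big],$$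
which is negative by (9). The weights $1$ and $L^{-2}$ were chosen so that, as $L$ grows, $D(0)$ and $D'(0)$ stay bounded while $D''(0)\to-\infty$. By (10), $\lim_{w\to0+}\phi_h'''(w)>0$, which proves Claim 2. $\square$

**Step 8 (conclusion of case B and of Theorem 1).** By Claim 2, $\Delta^3_\delta\phi_h(w)>0$ whenever $w,\delta>0$ and $w+3\delta<\varepsilon$. By Claim 1, $h\notin\mathcal J^K_{\bar p}$. Together with (A1), (A2) and the interchange of exponents this proves Theorem 1. $\blacksquare$

## $K$-inequalities without an operator: proof of Theorem 2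

Fix $h\in\mathcal J_{\bar p}\setminus\mathcal J^K_{\bar p}$, coming from an exact $H$. By fact (i), $h$ is concave. We separate $h$ from $\mathcal J^K_{\bar p}$ by a finite linear functional $\sum c_ih(x_i)$, and read the positive $c_i$ as a source space and the negative ones as a target space.

**Step 1 (compactifying the parameter $t$).** To get a closed cone we need to include $t=0$ and $t=\infty$. If $y\in[0,1]$ is optimal in $k_{\bar p}(s)$, then $(1-y)^{p_0}\le k_{\bar p}(s)\le s$, so $y\to1$ as $s\to0$, and $1\ge k_{\bar p}(s)/s\ge y^{p_1}\to1$. The same applies to $(p_1,p_0)$, and (6) gives $k_{\bar p}(s)\to1$ as $s\to\infty$. Moreover $k_{\bar p}$ is concave in $s$, hence continuous, and positive, because the minimum over $[0,1]$ is attained and the two terms do not vanish together. Hence for each $x>0$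
$$\hat e_t(x)=\frac{e_t(x)}{\min(1,t)}$$
extends to a continuous positive function of $t\in[0,\infty]$ with $\hat e_0(x)=1$ and $\hat e_\infty(x)=x$. Putting $dN=\min(1,t)\,d\nu$ on $(0,\infty)$, $N(\{0\})=c_0$, $N(\{\infty\})=c_1$, we see that
$$\mathcal J^K_{\bar p}=\Big\{\int_{[0,\infty]}\hat e_t\,dN:\ N\text{ a finite positive Borel measure on }[0,\infty]\Big\}.$$

**Step 2 (finite sections are closed cones).** Let $\{x_i\}_{i\ge1}$ be dense in $(0,\infty)$ with $x_1=1$, and let $V_n\subset\mathbf R^n$ be the set of vectors $(\int\hat e_t(x_i)\,dN)_{i\le n}$. The set $\{(\hat e_t(x_i))_{i\le n}:t\in[0,\infty]\}$ is compact, so its convex hull is compact, and the hull omits $0$ because all coordinates are positive. $V_n$ is the cone generated by this hull: averages over probability measures lie in the hull, and finite combinations are integrals. The cone generated by a compact convex set omitting $0$ is closed. So $V_n$ is a closed convex cone.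

**Step 3 (some section excludes $h$).** Suppose $(h(x_i))_{i\le n}\in V_n$ for every $n$, via $N_n$. From $\int\hat e_t(1)\,dN_n=h(1)$ the masses are at most $h(1)/\min_t\hat e_t(1)$. Since $[0,\infty]$ is compact and metrizable, a subsequence converges weak* to some $N$, and $\int\hat e_t(x_i)\,dN=h(x_i)$ for all $i$. Both sides are finite concave, hence continuous, functions of $x\in(0,\infty)$, and they agree on a dense set. So $h\in\mathcal J^K_{\bar p}$, a contradiction. Hence $(h(x_i))_{i\le n}\notin V_n$ for some $n$, and the separation theorem for closed convex cones gives $c\in\mathbf R^n$ with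
$$\sum_ic_ie_t(x_i)\ge0\ (t>0),\qquad\sum_ic_i\ge0,\qquad\sum_ic_ih(x_i)<0.\tag{11}$$
Here the first two come from $N=\delta_t$ and $N=\delta_0$. Both signs occur among the $c_i$: if all $c_i\ge0$, the last sum would be $\ge0$; if all $c_i\le0$, the middle relation would force $c=0$.

**Step 4 (the couples).** Let $\Omega=\{i:c_i>0\}$ and $\Gamma=\{i:c_i<0\}$ with counting measure. In both spaces let the weights at $i$ be $(|c_i|x_i)^{1/p_0}$ for index $0$ and $|c_i|^{1/p_1}$ for index $1$. Let $f\equiv1$ on $\Omega$ and $g\equiv1$ on $\Gamma$. At the point $i$ the two powers are $u=|c_i|x_i$ and $v=|c_i|$. On a finite set the $K$-functional is computed pointwise, and the contribution of $i$ is $uk_{\bar p}(tv/u)=|c_i|x_ik_{\bar p}(t/x_i)=|c_i|e_t(x_i)$. Hence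
$$K_{\bar p}(t,f;\vec A)-K_{\bar p}(t,g;\vec B)=\sum_ic_ie_t(x_i)\ge0\qquad(t>0).$$
On the other hand $H(u,v)=vh(u/v)=|c_i|h(x_i)$ at $i$, so the integral of $H$ for $f$ minus that for $g$ is $\sum_ic_ih(x_i)<0$. If an admissible $T$ had $Tf=g$, this would contradict (1). $\blacksquare$

## Convexity in $x^{1/(p-1)}$ for the couple $(1,p)$: proof of Theorem 3

Throughout $p_0=1$, $p_1=p>1$. Put $G(v)=H(1,v)=vh(1/v)$ and
$$\phi(w)=\frac{h(w^{p-1})}{w^{p-1}}=G(w^{1-p}).$$
Thus $h\in\mathcal N_p$ means: $h\in\mathcal C_+$ and $\phi$ is convex. For $h\in\mathcal C_+$ the function $G$ is concave and non-negative on $(0,\infty)$, hence non-decreasing.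

For example, take $p=2$, where the variable is $x$ itself. For $h=e_t$ the quotient $h/x$ is $1-\frac x{4t}$ up to $x=2t$ and $\frac tx$ afterwards. Its slope is $-\frac1{4t}$, then $-\frac t{x^2}$, which is non-decreasing, so $e_t\in\mathcal N_2$. For $h=\min(1,x)$ the quotient is $1$, then $\frac1x$; its slope jumps down from $0$ to $-1$ at $x=1$, so $\min(1,x)\notin\mathcal N_2$.

**Step 1 (necessity in (a), and (b)).** Let $H$ satisfy (1) for all positive admissible operators. The operator $Tf=(f,\dots,f)$ used for (3) is positive, so $h\in\mathcal C_+$. For convexity of $\phi$ we use a summation operator. Let $f_i,w_i>0$ be finitely many numbers with $\sum f_i=1$ and $\sum f_iw_i=1$, and let $\tau_i=(f_iw_i)^{1/p'}$. Take source atoms of mass $1$ with weights $a_{0i}=1$, $a_{1i}=1/\tau_i$, one target atom of mass $1$ with $b_0=b_1=1$, and $T(\eta)=\sum\eta_i$. This $T$ is positive. It is contractive for index $0$ by the triangle inequality, and for index $1$ by Hölder's inequality, since $\sum\tau_i^{p'}=1$.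 As $\tau_i^{-p}=(f_iw_i)^{-(p-1)}$, we have $(f_i/\tau_i)^p=f_iw_i^{1-p}$, and (1) for $f=(f_i)$ gives
$$\phi(1)=H(1,1)\le\sum_iH(f_i,f_iw_i^{1-p})=\sum_if_iG(w_i^{1-p})=\sum_if_i\phi(w_i).$$
For $c>0$ the function $H(u,cv)$ satisfies the same hypotheses (multiply $a_1$ and $b_1$ by $c^{1/p}$), and it replaces $\phi(w)$ by $\phi(c^{-1/(p-1)}w)$. Choosing $c^{-1/(p-1)}=W$ we obtain $\phi(W)\le\sum f_i\phi(w_i)$ whenever $\sum f_i=1$ and $\sum f_iw_i=W>0$. So $\phi$ is convex and $h\in\mathcal N_p$. This is one half of (a). It also proves (b), since an $H$ that is exact for all admissible operators is exact for the positive ones.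

**Step 2 (smoothness and monotone quantities).** Now let $h\in\mathcal N_p$. We extract from the two convexity conditions a pair of functions $\theta,\mu$ of $v$ that will serve as multipliers. With $v=w^{1-p}$ we have $dv/dw=-(p-1)w^{-p}=-(p-1)v^{p'}$, and since $v$ decreases in $w$,
$$\phi'_\pm(w)=-(p-1)\,v^{p'}G'_\mp(v).$$
Convexity of $\phi$ gives $G'_+\ge G'_-$, and concavity of $G$ gives $G'_+\le G'_-$. So $G$ is $C^1$, and since $\phi'$ is non-decreasing in $w$, $v^{p'}G'(v)$ is non-decreasing in $v$. If $G'(v_0)=0$ for some $v_0$, then $G'=0$ on $[v_0,\infty)$ (as $G'\ge0$ is non-increasing) and on $(0,v_0]$ (as $v^{p'}G'$ is non-decreasing and $\ge0$). Then $G$ is constant, $H=cu$ and $h=cx$, for which (1) holds trivially. So assume $G'>0$ everywhere, and put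
$$\theta(v)=G'(v)^{1/p}>0,\qquad\mu(v)=G(v)-vG'(v)\ge0,\qquad\rho(v)=v\,\theta(v)^{p-1}=\big(v^{p'}G'(v)\big)^{1/p'}.$$
Here $\mu(v)\ge G(0+)\ge0$ because the graph of $G$ lies below its tangent at $v$. All three functions are continuous, $\theta$ is non-increasing, $\rho$ is non-decreasing, and $G=\mu+v\theta^p$.

**Step 3 (two tangent inequalities).** Integration by parts gives $\int_{v_1}^{v_2}s\,dG'(s)=[sG'(s)-G(s)]_{v_1}^{v_2}$. Also $dG'=d(\theta^p)=p\theta^{p-1}d\theta$, as $\theta$ is continuous and monotone. Hence for $v_1<v_2$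
$$\mu(v_2)-\mu(v_1)=-\int_{v_1}^{v_2}s\,dG'(s)=\int_{v_1}^{v_2}p\,\rho(s)\,(-d\theta(s)).$$
The measure $-d\theta$ is positive and $\rho$ is non-decreasing. For $v>v_0$ we bound $\rho(s)\ge\rho(v_0)$ on $[v_0,v]$, and for $v<v_0$ we bound $\rho(s)\le\rho(v_0)$ on $[v,v_0]$. In both cases the result is, for all $v,v_0>0$,
$$\mu(v)\ge\mu(v_0)-p\rho(v_0)\big(\theta(v)-\theta(v_0)\big).\tag{12}$$
Secondly, let $\Theta\ge0$, $v_0>0$ and $\theta_0=\theta(v_0)$. From $\Theta^p\ge\theta_0^p+p\theta_0^{p-1}(\Theta-\theta_0)$ and $v_0\theta_0^{p-1}=\rho(v_0)$,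
$$\big[\mu(v_0)-p\rho(v_0)(\Theta-\theta_0)\big]+v_0\Theta^p\ge\mu(v_0)+v_0\theta_0^p=G(v_0).\tag{13}$$

**Step 4 (sufficiency in (a)).** Let $T\ge0$ be admissible. $H(u,v)=uG(v/u)$ is non-decreasing in $v$, and also in $u$, since $\partial_uH=\mu(v/u)\ge0$. As $|Tf|\le T|f|$, we may assume $f\ge0$, and also $\int H(fa_0,(fa_1)^p)d\alpha<\infty$. On $\{f>0\}$ evaluate $\theta$ and $\mu$ at $v=(fa_1)^p/(fa_0)$. Then
$$H(fa_0,(fa_1)^p)=fa_0\,G(v)=fa_0(\mu+v\theta^p)=\mu fa_0+(\theta fa_1)^p.\tag{14}$$
So $\mu f\in A_0$ and $\theta f\in A_1$ (extended by $0$). Let $g=Tf$, $m=T(\mu f)$, $e=T(\theta f)$, all $\ge0$. Multiply (12) by $f$ and apply $T$. For each fixed $v_0>0$, almost everywhere,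
$$m\ge\big(\mu(v_0)+p\rho(v_0)\theta(v_0)\big)g-p\rho(v_0)e.$$
Discarding one null set, this holds for all rational $v_0>0$, hence by continuity for all $v_0>0$. Where $g>0$ we may therefore take $v_0=(gb_1)^p/(gb_0)$, which depends on the point. Dividing by $g$, we get $m/g\ge\mu(v_0)-p\rho(v_0)(e/g-\theta(v_0))$, and (13) with $\Theta=e/g$ yields
$$H(gb_0,(gb_1)^p)=gb_0\,G(v_0)\le gb_0\Big(\frac mg+v_0\Big(\frac eg\Big)^p\Big)=mb_0+(eb_1)^p.$$
Where $g=0$ the left side is $0$. Integrate, use admissibility of $T$ on $\mu f\in A_0$ and $\theta f\in A_1$, and then (14):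
$$\int H(gb_0,(gb_1)^p)\,d\beta\le\int mb_0\,d\beta+\int(eb_1)^pd\beta\le\int\mu fa_0\,d\alpha+\int(\theta fa_1)^pd\alpha=\int H(fa_0,(fa_1)^p)\,d\alpha.$$
This proves (a).

**Step 5 (for (c): an envelope $E$ of the tangents).** Without positivity of $T$ we go back to Lemma 1, and represent $h(x)+Nx$ as an infimum of the type considered there. The case $h=cx$ is trivial, so assume $G'>0$. With $v=1/x$ we have $G'(v)=h(x)-xh'(x)$. So the hypothesis of (c) says that $G'(v)$ and $v^{p'}G'(v)$ are bounded: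
$$\Theta_m:=\sup\theta<\infty,\qquad S:=p\sup\rho<\infty.$$
In particular $G'$ is bounded near $0$ and $O(v^{-p'})$ at $\infty$ with $p'>1$, so $G$ is bounded. For $0\le\lambda\le\Theta_m$ let
$$E(\lambda)=\sup_{v_0>0}\big[\mu(v_0)-p\rho(v_0)(\lambda-\theta(v_0))\big].$$
This is finite, since $\mu\le G$ is bounded and $p\rho\theta\le S\Theta_m$. As a supremum of affine functions with slopes in $[-S,0]$, $E$ is convex and continuous with slopes in $[-S,0]$. By (12), together with the choice $v_0=v$, $E(\theta(v))=\mu(v)$. By (13) with $v_0=v$ and $\Theta=\lambda$,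
$$E(\lambda)+v\lambda^p\ge G(v)\qquad(0\le\lambda\le\Theta_m,\ v>0).\tag{15}$$

**Step 6 (writing $E+N$ as an integral of $|\lambda-c|$).** Let $P=E+N$ on $[0,\Theta_m]$, $P(\lambda)=E(0)+N-S\lambda$ for $\lambda<0$, and $P(\lambda)=E(\Theta_m)+N+S(\lambda-\Theta_m)$ for $\lambda>\Theta_m$, with $N\ge0$ to be chosen. $P$ is convex on $\mathbf R$, and $P''$ is a positive measure of mass $2S$ supported in $[0,\Theta_m]$. The difference of $P$ and $\frac12\int|\lambda-c|\,dP''(c)$ has zero second derivative, so it is affine; its slope is $0$, since both have slopes $\mp S$ at $\mp\infty$. So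
$$P(\lambda)=\tfrac12\int|\lambda-c|\,dP''(c)+C.$$
With $M=\int c\,dP''(c)$, comparison at $+\infty$ gives $C=E(\Theta_m)+N-S\Theta_m+\frac12M$, and comparison at $-\infty$ gives $C=E(0)+N-\frac12M$. Averaging,
$$C=N+\tfrac12\big(E(0)+E(\Theta_m)-S\Theta_m\big).$$
Choose $N\ge0$ so large that $C\ge0$. Then $P=P_0$ in Lemma 1, with $m_0$ the image of $\frac12P''$ under $c\mapsto(-c,1)$ plus the mass $C$ at $(1,0)$. With $m_1=\delta_{(0,1)}$, the function $x\mapsto\inf_\lambda(xP(\lambda)+|\lambda|^p)$ belongs to $\mathcal J_{(1,p)}$.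

**Step 7 (identifying the infimum).** For $\lambda$ outside $[0,\Theta_m]$, both $P(\lambda)$ and $|\lambda|^p$ are at least their values at the nearest endpoint. So by (15), $P(\lambda)+v|\lambda|^p\ge N+G(v)$ for all real $\lambda$. Equality holds at $\lambda=\theta(v)\in(0,\Theta_m]$, because $E(\theta(v))+v\theta(v)^p=\mu(v)+v\theta(v)^p=G(v)$. With $v=1/x$,
$$\inf_\lambda\big(xP(\lambda)+|\lambda|^p\big)=x\big(N+G(1/x)\big)=h(x)+Nx.$$
Hence $h(x)+Nx\in\mathcal J_{(1,p)}$. $\blacksquare$
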